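
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Functionals attaining their suprema on non-dentable sets:\\ the role of separability}


\begin{abstract}
A theorem of Bourgain and Stegall says that if $K$ is a separable closed, bounded, convex,
non-dentable subset of a Banach space $X$, then the functionals in $X^*$ that attain their suprema
on $K$ form a set of first category. We show that separability cannot be dropped: there is a
non-dentable $K$ for which these functionals contain a dense $G_\delta$ subset of $X^*$. The set is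
the closed convex hull of the indicators of initial segments of a tree of height $\omega_1$. A
variant is the unit ball of an equivalent norm. In the other direction we prove a criterion for
first category that contains the separable theorem and covers all spaces with an equivalent locally
uniformly rotund norm, and we bound from below the density of any counterexample whose attaining
functionals are residual in a nonempty open set.
\end{abstract}

\section{The question and the answer}

Let $X\neq\{0\}$ be a real Banach space with dual $X^*$, always taken with the dual norm. We write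
$x^*(x)$ for the value of $x^*\in X^*$ at $x\in X$. For a nonempty bounded set $K\subset X$ put
\[
\sigma_K(x^*)=\sup_{x\in K}x^*(x),\qquad
S(K,x^*,\alpha)=\{x\in K:\ x^*(x)>\sigma_K(x^*)-\alpha\},
\]
where in the second formula $x^*\ne0$ and $\alpha>0$; the sets $S(K,x^*,\alpha)$ are the
\emph{slices} of $K$. A nonempty closed, bounded, convex set $K$ is \emph{dentable} if it has slices
of arbitrarily small diameter, and \emph{non-dentable} if there is $\delta>0$ such that every slice of
$K$ has diameter at least $\delta$. Finally,
\[
\mathcal A(K)=\{x^*\in X^*:\ x^*(x)=\sigma_K(x^*)\text{ for some }x\in K\}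
\]
is the set of functionals that \emph{attain their suprema} on $K$. A set is of \emph{first category}
if it is a countable union of nowhere dense sets. A set $E\subset X^*$ is \emph{residual} in an open
set $V\subset X^*$ if $E\cap V$ contains a countable intersection of dense open subsets of $V$. By
Baire's theorem, applied in the complete space $X^*$, a set that is residual in a nonempty open set
$V$ is not of first category: otherwise $V$ would be.

A functional $x^*\ne0$ attains its supremum exactly when some point of $K$ lies in all of its slices
$S(K,x^*,\alpha)$, so it is natural to compare the size of $\mathcal A(K)$ with the size of slices. Two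
examples show the two extremes. In the unit ball $B$ of a Hilbert space every functional attains its
supremum, and if $\|e\|=1$ and $x\in B$ satisfies $\langle x,e\rangle>1-\alpha$, then
$\|x-e\|^2\le2-2\langle x,e\rangle<2\alpha$, so $B$ has slices of arbitrarily small diameter. In the
unit ball of $c_0$, whose dual is $\ell_1$, every slice has diameter $2$: if $x$ lies in a slice given
by $a=(a_i)\in\ell_1$, then replacing the $i$-th coordinate of $x$ by $1$ or by $-1$ changes the value
of $a$ by at most $2|a_i|\to0$, so for large $i$ both new points lie in the slice. Here $a$ attains its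
supremum $\sum|a_i|$ only at points with $|x_i|=1$ whenever $a_i\neq0$. So the attaining functionals
are exactly the finitely supported ones, a countable union of finite-dimensional subspaces of
$\ell_1$, which is of first category. The second example is typical of separable non-dentable sets.

\begin{theorem}[Bourgain, Stegall; {\cite[Theorem 7]{NA}}]\label{thm:BS}
If $K\subset X$ is separable, closed, bounded, convex and non-dentable, then $\mathcal A(K)$ is of
first category in $X^*$.
\end{theorem}

The question raised in \cite{NA} is whether separability is needed. The reason behind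
Theorem~\ref{thm:BS} is quickly described. Let all slices of $K$ have diameter at least $\delta$ and
cover $K$ by countably many sets $E_n$ of diameter at most $\varepsilon<\delta$. A slice, however thin,
is wider than $E_n$ by a fixed amount. So some functional of norm $1$ is larger, by a fixed amount, at
some point of the slice than anywhere on $E_n$. Hence any nonzero functional can be tilted slightly in
favor of a point of one of its thin slices, so that after the tilt the supremum over $E_n$ is strictly
smaller than the supremum over $K$. This strict inequality persists under small perturbations, and so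
the functionals attaining at a point of $E_n$ form a nowhere dense set (the details are in
Section~\ref{sec:positive}). For nonseparable $K$ a countable cover need not exist, and the argument
proves nothing. This alone does not produce a counterexample: on the unit ball of $c_0(\Gamma)$,
$\Gamma$ uncountable, the attaining functionals are again the finitely supported elements of
$\ell_1(\Gamma)$, and for each $n$ those with at most $n$ nonzero coordinates form a closed nowhere
dense set. But it suggests what to look for: a set $K$ in which one can always escape from a given
small set by a tilt, while a \emph{countable sequence} of tilts, suitably made, always converges to a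
functional that finds its maximum in $K$.

Let $\omega=\{0,1,2,\dots\}$ and let
\[
T=\bigcup_{\alpha<\omega_1}\omega^\alpha
\]
be the set of all sequences of natural numbers whose length is a countable ordinal, ordered by
extension: $s\le u$ means that $u$ extends $s$. Let $X=\ell_\infty(T)$ with the supremum norm and
\[
x_s=\mathbf 1_{\{t\in T:\ t\le s\}}\in X\quad(s\in T),\qquad
A=\{x_s:s\in T\},\qquad K=\overline{\operatorname{conv}}\,A .
\]

\begin{theorem}\label{thm:main}
For this closed, bounded, convex set $K$ the following hold.
\begin{enumerate}
\item[(a)] Every slice of $K$ has diameter exactly $1=\operatorname{diam}K$; in particular, $K$ is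
non-dentable.
\item[(b)] $\mathcal A(K)$ contains a dense $G_\delta$ subset of $X^*$.
\end{enumerate}
Consequently $\mathcal A(K)$ is not of first category, and Theorem~\ref{thm:BS} fails without
separability.
\end{theorem}

Section~\ref{sec:tree} follows one functional by hand and explains the choice of the tree;
Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:ball} turns $K$ into the unit
ball of an equivalent norm. Section~\ref{sec:positive} proves a positive theorem containing
Theorem~\ref{thm:BS}, and Section~\ref{sec:density} asks how large a counterexample has to be. All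
arguments are in ZFC. The following elementary facts are used without comment. If $D\neq\emptyset$ is
contained in the ball of radius $R$ about $0$, then $x^*\mapsto\sup_Dx^*$ is $R$-Lipschitz, and
$\sup x^*$ is the same over $D$ and over $\overline{\operatorname{conv}}\,D$.

\section{The tree, and one functional followed by hand}\label{sec:tree}

Write $[s)=\{u\in T:u\ge s\}$ for the cone above $s\in T$, and $s^\frown\gamma$, $\gamma\in\omega$,
for the immediate successors of $s$. The root is the empty sequence $\emptyset$. We use two
properties of $T$.
\begin{itemize}
\item[(T1)] If $[s)\cap[t)\ne\emptyset$, then $s$ and $t$ are comparable, since both are initial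
segments of a common sequence.
\item[(T2)] Every countable chain $\{s_n\}$ in $T$ has an upper bound in $T$, namely
$\bigcup_ns_n$: its length is a supremum of countably many countable ordinals, hence countable.
\end{itemize}
For $t\in T$ let $\delta_t\in X^*$ be evaluation at $t$. Then $\|\delta_t\|=1$ and
\begin{equation}\label{eq:delta}
\delta_t(x_u)=1\ \text{ if }u\in[t),\qquad \delta_t(x_u)=0\ \text{ if }u\notin[t).
\end{equation}
So adding a small positive multiple of $\delta_t$ to a functional raises its values by the same amount
on the part of $A$ indexed by $[t)$ and does not change them on the rest of $A$. This is the tilt we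
shall use.

\medskip\noindent\textbf{A sequence of tilts.} Start from the zero functional and tilt along a
branch. Let $b=(\gamma_1,\gamma_2,\dots)\in\omega^\omega$, let $s_n=(\gamma_1,\dots,\gamma_n)$, with
$s_0=\emptyset$, and put
\[
c_k=\sum_{n=1}^k2^{-n}\delta_{s_n},\qquad c=\sum_{n=1}^\infty2^{-n}\delta_{s_n}\in X^*.
\]
Among the points $x_u$, the functional $c_k$ is maximal exactly for $u\in[s_k)$: each tilt confines
the maximum to a smaller cone. For the limit, if $u$ does not extend $b$ and $k$ is the largest number
with $s_k\le u$, then $c(x_u)=1-2^{-k}$; if $u\ge b$, then $c(x_u)=1$. Thus $\sigma_K(c)=1$, and $c$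
attains it at $x_b\in K$.

Compare this with the separable set
$K_0=\overline{\operatorname{conv}}\{x_s:s\in T_0\}$, where $T_0=\bigcup_{n<\omega}\omega^n$ is the
tree of finite sequences. Again $\sigma_{K_0}(c)=1$, but $c$ does not attain it. Indeed, all
$x\in K_0$ satisfy $0\le x\le1$, so $c(x)=\sum2^{-n}x(s_n)=1$ would force $x(s_n)=1$ for all $n\ge1$.
But there is a convex combination $y$ of finitely many $x_u$, $u\in T_0$, with $\|x-y\|<\frac12$, and
$y(s_n)=0$ as soon as $n$ exceeds the lengths of these $u$. In the finite tree the decreasing cones
$[s_n)$ have no common point; property (T2) is there to provide one.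

\medskip\noindent\textbf{Why height $\omega_1$ and infinite branching.}
One might try to add to $T_0$ only the missing limits, the sequences of length $\omega$. Then the set
becomes dentable. More generally, let $T_1\subset T$ have a maximal element $b$, and let
$K_1=\overline{\operatorname{conv}}\{x_u:u\in T_1\}$. Then $\sigma_{K_1}(\delta_b)=1$, and for a convex
combination $y$ of points $x_u$, $u\in T_1$, the number $\delta_b(y)$ is the weight of $x_b$ in $y$; if
it exceeds $1-\alpha$, then $\|y-x_b\|<\alpha$. Since slices are relatively open, such $y$ are dense in
$S(K_1,\delta_b,\alpha)$, whose diameter is therefore at most $2\alpha$. So every node must have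
successors, while every countable chain must have an upper bound; together these requirements lead to
all countable lengths.

Nor can the branching be finite at any node. If $s$ had only the successors
$s^\frown0,\dots,s^\frown k$, take $x^*=\delta_s-\sum_{\gamma\le k}\delta_{s^\frown\gamma}$. It is $1$
at $x_s$ and $0$ at every other $x_u$. A convex combination $y$ with $x^*(y)>1-\alpha$ gives weight
more than $1-\alpha$ to $x_s$, so $\|y-x_s\|<\alpha$, and again the slice has diameter at most
$2\alpha$. With infinitely many successors the differences
$x_{s^\frown\gamma}-x_s=\mathbf 1_{\{s^\frown\gamma\}}$ behave like the unit vectors of $c_0$, and the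
values of every functional on them are absolutely summable, just as in the $c_0$ example of the
introduction. The lemma that opens the next section is this observation with whole cones in place of
single nodes.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{Functionals are nearly constant on most cones}

\begin{lemma}\label{lem:cones}
Let $x^*\in X^*$, $s\in T$ and $\eta>0$. For all but finitely many $\gamma\in\omega$,
\[
|x^*(x_u)-x^*(x_s)|\le\eta\qquad\text{for all }u\ge s^\frown\gamma .
\]
\end{lemma}

\begin{proof}
Otherwise, for every $N\ge1$ there are distinct $\gamma_1,\dots,\gamma_N$ and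
$u_i\ge s^\frown\gamma_i$ with $|x^*(x_{u_i}-x_s)|>\eta$. The vector $x_{u_i}-x_s$ is the indicator of
$\{t:s<t\le u_i\}$. All elements of this set extend $s^\frown\gamma_i$. Since distinct immediate
successors of $s$ are incomparable, (T1) shows that these sets are pairwise disjoint. Hence
$\|\sum_{i}\theta_i(x_{u_i}-x_s)\|\le1$ for every choice of signs $\theta_i=\pm1$. Taking $\theta_i$ to
be the sign of $x^*(x_{u_i}-x_s)$ we get
\[
N\eta<\sum_{i=1}^N|x^*(x_{u_i}-x_s)|
=x^*\Big(\sum_{i=1}^N\theta_i(x_{u_i}-x_s)\Big)\le\|x^*\| ,
\]
which is false for large $N$.
\end{proof}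

\subsection{Slices}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
All $x\in K$ satisfy $0\le x\le1$ pointwise, so $\operatorname{diam}K\le1$. Let $S=S(K,x^*,\alpha)$ be
a slice. Since $\sigma_K(x^*)=\sup_Ax^*$, some $x_s$ lies in $S$. Apply Lemma~\ref{lem:cones} with a
positive $\eta<x^*(x_s)-\sigma_K(x^*)+\alpha$: for all but finitely many $\gamma$ we have
$x_{s^\frown\gamma}\in S$. Since $\|x_{s^\frown\gamma}-x_s\|=1$, we get
$1\le\operatorname{diam}S\le\operatorname{diam}K\le1$.
\end{proof}

\subsection{Generic functionals choose a chain of cones}

The hand-made functional $c$ attained its supremum because the maximum was confined to cones $[s_n)$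
with vertices $s_n$ forming a chain. A generic functional should do the same by itself. We therefore
ask, for each $n$, that some cone $[s)$ wins by a definite margin and that the functional varies by
less than $1/n$ on it. The margin makes the condition open and will force the winning cones to be
nested; the small variation makes any point above all their vertices optimal.

For $s\in T$ and $n\ge1$ let $U_{n,s}$ be the set of all $x^*\in X^*$ such that
\begin{align}
\sup_{u\in T\setminus[s)}x^*(x_u)&<\sup_{u\in[s)}x^*(x_u)
&&(\text{with }\sup\emptyset=-\infty),\label{eq:win}\\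
\sup_{u,v\in[s)}|x^*(x_u)-x^*(x_v)|&<\tfrac1n ,\label{eq:osc}
\end{align}
and let $D_n=\bigcup_{s\in T}U_{n,s}$. Since $\|x_u\|=1$ and $\|x_u-x_v\|\le1$, the suprema here are
Lipschitz functions of $x^*$, apart from $\sup\emptyset$, which occurs only for $s=\emptyset$; in that
case \eqref{eq:win} always holds. So $U_{n,s}$ and $D_n$ are open.

\begin{lemma}\label{lem:dense}
Each $D_n$ is dense in $X^*$.
\end{lemma}

\begin{proof}
Let $x^*\in X^*$ and $\varepsilon>0$. Pick $s$ with $x^*(x_s)>\sigma_K(x^*)-\varepsilon/4$ and
$\eta\in(0,\varepsilon/4]$ with $2\eta<1/n$. By Lemma~\ref{lem:cones} there is $\gamma$ such that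
$t=s^\frown\gamma$ satisfies $|x^*(x_u)-x^*(x_s)|\le\eta$ for all $u\ge t$. On the cone $[t)$ the
functional is already nearly constant and nearly maximal; it remains to let $[t)$ win without
changing the variation on it, and by \eqref{eq:delta} $\delta_t$ does exactly this. Put
$y^*=x^*+\varepsilon\delta_t$.
\begin{itemize}
\item If $u\ge t$, then $y^*(x_u)=x^*(x_u)+\varepsilon\ge x^*(x_s)-\eta+\varepsilon
\ge x^*(x_s)+\frac34\varepsilon$.
\item If $u\not\ge t$, then
$y^*(x_u)=x^*(x_u)\le\sigma_K(x^*)<x^*(x_s)+\frac14\varepsilon$.
\end{itemize}
So \eqref{eq:win} holds for $y^*$ and $t$. For $u,v\in[t)$ we have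
$|y^*(x_u)-y^*(x_v)|=|x^*(x_u)-x^*(x_v)|\le2\eta<\frac1n$, so \eqref{eq:osc} holds. Thus
$y^*\in U_{n,t}\subset D_n$ and $\|y^*-x^*\|=\varepsilon$.
\end{proof}

\begin{lemma}\label{lem:attain}
If $x^*\in\bigcap_{n\ge1}D_n$, then $x^*(x_s)=\sigma_K(x^*)$ for some $s\in T$.
\end{lemma}

\begin{proof}
Say $x^*\in U_{n,s_n}$ for $n\ge1$, and write $f(u)=x^*(x_u)$, so that $\sup_Tf=\sigma_K(x^*)$. By
\eqref{eq:win}, $\sup_{[s_n)}f=\sigma_K(x^*)$, and there is $\rho_n>0$ with
\[
\{u\in T:\ f(u)>\sigma_K(x^*)-\rho_n\}\subset[s_n).
\]
Given $n$ and $m$, any $u$ with $f(u)>\sigma_K(x^*)-\min\{\rho_n,\rho_m\}$ lies in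
$[s_n)\cap[s_m)$, so $s_n$ and $s_m$ are comparable by (T1). Thus $\{s_n\}$ is a countable chain, and
by (T2) there is $s\in T$ with $s\ge s_n$ for all $n$. Since $s\in[s_n)$, \eqref{eq:osc} gives
$f(s)\ge\sup_{[s_n)}f-\frac1n=\sigma_K(x^*)-\frac1n$ for every $n$. Hence $f(s)=\sigma_K(x^*)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
By Lemma~\ref{lem:attain}, $\mathcal A(K)\supset\bigcap_nD_n$. This is a countable intersection of
dense open sets, hence a dense $G_\delta$ by Baire's theorem, and so $\mathcal A(K)$ is not of first
category.
\end{proof}

\begin{remark}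
Consider the finite tree $T_0$ of Section~\ref{sec:tree} and regard $K_0$ as a subset of
$\ell_\infty(T_0)$; this is possible because the points $x_s$, $s\in T_0$, vanish outside $T_0$. With
$T_0$ in place of $T$, Lemmas~\ref{lem:cones} and~\ref{lem:dense} and part (a) hold with the same
proofs. So $K_0$ is non-dentable, and a generic functional still chooses a chain of cones $[s_n)$. What
is lost is (T2), and with it Lemma~\ref{lem:attain}; since $K_0$ is separable, Theorem~\ref{thm:BS}
says that the generic functional does not attain its supremum on $K_0$.
\end{remark}

\section{Unit balls of equivalent norms}\label{sec:ball}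

The set $K$ is not symmetric, and it has no interior points, since $x(\emptyset)=1$ for all $x\in K$.
Both can be repaired by adjoining $-A$ and a small ball, provided that on some open set of functionals
the old part $A$ still decides the supremum. Such an open set exists for the same reason: evaluation at
the root is $1$ on $A$ and $-1$ on $-A$. The price is that residuality is obtained on an open set only.

\begin{theorem}\label{thm:ball}
There is an equivalent norm on $\ell_\infty(T)$ (and hence on $\ell_\infty(T)\times\mathbb R$ with the
max norm, which is isometric to $\ell_\infty(T)$ since $T$ is infinite) whose closed unit ball is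
non-dentable, while the set of norm-attaining functionals is residual in a nonempty open subset of the
dual; in particular, it is not of first category.
\end{theorem}

Here a functional is norm-attaining if it attains its supremum on the unit ball of the new norm.

\begin{proof}
Let $B_X$ be the closed unit ball of $X=\ell_\infty(T)$ and
\[
B=\overline{\operatorname{conv}}\big(A\cup(-A)\cup\tfrac12B_X\big).
\]
This set is closed, convex and symmetric, and $\frac12B_X\subset B\subset B_X$. So it is the unit ball
of an equivalent norm $|\cdot|\ge\|\cdot\|$.

\emph{Non-dentability.} Let $S=S(B,x^*,\alpha)$ be a slice. It meets $A$, $-A$ or $\frac12B_X$,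
because $\sigma_B(x^*)$ is the supremum of $x^*$ over their union.

If $x_s\in S$, then Lemma~\ref{lem:cones} gives $x_{s^\frown\gamma}\in S$ for some $\gamma$, at
$\|\cdot\|$-distance $1$ from $x_s$. If $-x_s\in S$, apply Lemma~\ref{lem:cones} to the same $x^*$ and
$s$: the values $x^*(-x_{s^\frown\gamma})$ are as close as we like to $x^*(-x_s)$ for all but finitely
many $\gamma$, so $-x_{s^\frown\gamma}\in S$ for some $\gamma$, again at distance $1$.

If $\frac12x\in S$ with $\|x\|\le1$, we argue as for $c_0$. Let $e_\gamma\in X$ be the indicator of
the single node $\langle\gamma\rangle$, $\gamma\in\omega$. Finite sums $\sum\pm e_\gamma$ over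
distinct $\gamma$ have norm at most $1$, so $\sum_\gamma|x^*(e_\gamma)|\le\|x^*\|$ and
$x^*(e_\gamma)\to0$. The two points
$\frac12\big(x+(\pm1-x(\langle\gamma\rangle))e_\gamma\big)$ belong to $\frac12B_X$, are at distance
$1$ from each other, and the values of $x^*$ at them differ from $x^*(\frac12x)$ by at most
$|x^*(e_\gamma)|$. For large $\gamma$ both lie in $S$.

So every slice of $B$ has $\|\cdot\|$-diameter at least $1$, and hence $|\cdot|$-diameter at least $1$.

\emph{Attainment.} We have
$\sigma_B(x^*)=\max\{\sigma_K(x^*),\,\sigma_K(-x^*),\,\frac12\|x^*\|\}$. Let
\[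
W=\big\{x^*\in X^*:\ \sigma_K(x^*)>\max\{\sigma_K(-x^*),\tfrac12\|x^*\|\}\big\}.
\]
$W$ is open. It contains $\delta_\emptyset$, because $\sigma_K(\delta_\emptyset)=1$,
$\sigma_K(-\delta_\emptyset)=-1$ and $\|\delta_\emptyset\|=1$. If $x^*\in W\cap\bigcap_nD_n$ with the
sets $D_n$ of Section~\ref{sec:proof}, then $\sigma_B(x^*)=\sigma_K(x^*)$, and by
Lemma~\ref{lem:attain} this value is attained at some $x_s\in A\subset B$. Since the sets $W\cap D_n$
are open and dense in $W$, the norm-attaining functionals are residual in $W$.
\end{proof}

\section{A positive theorem}\label{sec:positive}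

We return to the tilting argument sketched in the introduction and isolate its core. It is stated so
that it also serves in Section~\ref{sec:density}, where the direction of the tilt must be chosen, up
to sign, before the small set $D$ is known.

\begin{lemma}\label{lem:tilt}
Let $K\subset X$ be nonempty, closed, bounded and convex, let $y^*\in X^*\setminus\{0\}$,
$\alpha>0$, $w_1,w_2\in S(K,y^*,\alpha)$ and $g\in X^*$ with $\|g\|=1$. Let $D\subset K$ be nonempty with
$\operatorname{diam}D\le\varepsilon$, and let $\kappa>0$ satisfy
$g(w_1)-g(w_2)>\varepsilon+2\kappa$. If $\tau>0$ and $\tau\kappa\ge\alpha$, then for some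
$g'\in\{g,-g\}$
\[
\sup_D(y^*+\tau g')<\sigma_K(y^*+\tau g').
\]
\end{lemma}

\begin{proof}
Since $\sup_Dg-\inf_Dg\le\varepsilon$, we cannot have both $g(w_1)\le\sup_Dg+\kappa$ and
$g(w_2)\ge\inf_Dg-\kappa$. If the first inequality fails, put $g'=g$ and $w=w_1$; otherwise put
$g'=-g$ and $w=w_2$. In both cases $g'(w)>\sup_Dg'+\kappa$. Then
\[
\sigma_K(y^*+\tau g')\ge(y^*+\tau g')(w)>\sigma_K(y^*)-\alpha+\tau\sup_Dg'+\tau\kappa
\ge\sigma_K(y^*)+\tau\sup_Dg'\ge\sup_D(y^*+\tau g'). \qedhere
\]
\end{proof}

If all slices of $K$ have diameter at least $\delta>\varepsilon\ge0$, such $w_1,w_2,g$ exist for every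
$y^*\ne0$ and every $\alpha>0$: with $\kappa=(\delta-\varepsilon)/3$ choose
$w_1,w_2\in S(K,y^*,\alpha)$ with $\|w_1-w_2\|>\delta-\kappa=\varepsilon+2\kappa$ and, by the
Hahn--Banach theorem, $g$ of norm $1$ with $g(w_1)-g(w_2)=\|w_1-w_2\|$.

The lemma handles countable covers by small sets. The next theorem asks less: the pieces $K_n$ may be
large, as long as around each of its points $K_n$ has a small part that is cut off by a half-space. The
additional step is to tilt first along the half-space, which makes the rest of $K_n$ irrelevant.

\begin{theorem}\label{thm:positive}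
Let $K\subset X$ be nonempty, closed, bounded and convex, with all slices of diameter at least $\delta>0$.
Suppose that for some $\varepsilon<\delta$ one can write $K=\bigcup_{n\in\mathbb N}K_n$ so that for each
$n$ and each $x\in K_n$ there are $h\in X^*$ and $\beta\in\mathbb R$ with
\[
h(x)>\beta,\qquad \operatorname{diam}\big(K_n\cap\{h>\beta\}\big)\le\varepsilon .
\]
Then $\mathcal A(K)$ is of first category in $X^*$.
\end{theorem}

\begin{proof}
Let $\mathcal A_n$ be the set of $x^*$ that attain $\sigma_K(x^*)$ at a point of $K_n$. Then
$\mathcal A(K)=\bigcup_n\mathcal A_n$, and we show that each $\mathcal A_n$ is nowhere dense, that is,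
every nonempty open $V\subset X^*$ contains a nonempty open set missing $\mathcal A_n$. Shrinking $V$,
we may assume $0\notin V$. If $V\cap\mathcal A_n=\emptyset$, we are done. Otherwise some $x^*\in V$
attains $\sigma_K(x^*)$ at some $x\in K_n$. Take $h,\beta$ for this $x$ and let
$D=K_n\cap\{h>\beta\}$, which contains $x$ and has diameter at most $\varepsilon$.

\emph{First tilt: discard the part of $K_n$ outside $D$.} Choose $t>0$ with $y^*:=x^*+th\in V$ and put
$\eta=t(h(x)-\beta)>0$. Since $\sigma_K(y^*)\ge y^*(x)=\sigma_K(x^*)+th(x)$,
\begin{equation}\label{eq:first}
y^*(u)\le\sigma_K(x^*)+t\beta\le\sigma_K(y^*)-\eta\qquad\text{for }u\in K,\ h(u)\le\beta .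
\end{equation}

\emph{Second tilt: beat $D$, without undoing the first.} Let $R=\sup_{x\in K}\|x\|$, which is positive
because $K$ is not a single point, and $\kappa=(\delta-\varepsilon)/3$. Choose $\tau\in(0,\eta/(4R))$
such that the closed $\tau$-ball around $y^*$ lies in $V$. As $y^*\ne0$, Lemma~\ref{lem:tilt} with
$\alpha=\tau\kappa$, applied to $w_1,w_2,g$ chosen as described after it, gives $g'$ of norm $1$ such
that $z^*:=y^*+\tau g'\in V$ satisfies $\sup_Dz^*<\sigma_K(z^*)$. Moreover, for $u\in K$ with
$h(u)\le\beta$, \eqref{eq:first} and $\sigma_K(y^*)\le\sigma_K(z^*)+\tau R$ give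
\[
z^*(u)\le\sigma_K(y^*)-\eta+\tau R\le\sigma_K(z^*)-\eta+2\tau R\le\sigma_K(z^*)-\tfrac\eta2 .
\]
Hence $\sup_{K_n}z^*<\sigma_K(z^*)$. Both sides are continuous in $z^*$, so the strict inequality holds
on a neighborhood of $z^*$ inside $V$, and this neighborhood misses $\mathcal A_n$.
\end{proof}

A norm $|\cdot|$ on $X$ is \emph{locally uniformly rotund} (LUR) if, for all $x\in X$ and all sequences
$(y_k)$ in $X$, $|y_k|\to|x|$ and $|x+y_k|\to2|x|$ imply $|y_k-x|\to0$.

\begin{corollary}\label{cor:positive}
If $K\subset X$ is non-dentable, then $\mathcal A(K)$ is of first category in each of the following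
cases:
\begin{enumerate}
\item[(i)] $K$ is separable;
\item[(ii)] $X$ admits an equivalent LUR norm.
\end{enumerate}
\end{corollary}

\begin{proof}
Let all slices of $K$ have diameter at least $\delta>0$ and put $\varepsilon=\delta/2$.

(i) Write $K$ as the union of countably many subsets $K_n$ of diameter at most $\varepsilon$ and take
$h=0$, $\beta=-1$ in Theorem~\ref{thm:positive}.

(ii) Let $|\cdot|$ be an equivalent LUR norm with $\|\cdot\|\le C|\cdot|$, and let $\varepsilon'>0$
satisfy $C\varepsilon'\le\varepsilon$. For $x\ne0$ let $f_x\in X^*$ have dual norm $1$ with respect to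
$|\cdot|$ and $f_x(x)=|x|$. We claim that there is $m\in\mathbb N$ such that, for all $y\in X$,
\begin{equation}\label{eq:lur}
|y|\le|x|+\tfrac1m\ \text{ and }\ f_x(y)>|x|-\tfrac1m\quad\Longrightarrow\quad
|y-x|<\tfrac{\varepsilon'}2 .
\end{equation}
Otherwise there are $y_k$ with $|x|-\frac1k<f_x(y_k)\le|y_k|\le|x|+\frac1k$ and
$|y_k-x|\ge\varepsilon'/2$. Then $|y_k|\to|x|$, and
$2|x|-\frac1k<f_x(x+y_k)\le|x+y_k|\le2|x|+\frac1k$, so $|x+y_k|\to2|x|$. By LUR, $|y_k-x|\to0$, a
contradiction.

The number $m$ in \eqref{eq:lur} depends on $x$, and the condition on $|y|$ involves $|x|$; both are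
made uniform by a countable cover. For $m\in\mathbb N$ and $q\in\mathbb Q$ let $X_{m,q}$ be the set
of $x\neq0$ for which \eqref{eq:lur} holds with this $m$ and $q-\frac1{2m}<|x|\le q$. These countably
many sets together with $\{0\}$ cover $X$. If $x,y\in X_{m,q}$ and $f_x(y)>|x|-\frac1m$, then
$|y|\le q<|x|+\frac1m$, so $|y-x|<\varepsilon'/2$ by \eqref{eq:lur}. Thus
$X_{m,q}\cap\{f_x>|x|-\frac1m\}$ has $|\cdot|$-diameter at most $\varepsilon'$ and
$\|\cdot\|$-diameter at most $\varepsilon$. So the sets $K\cap X_{m,q}$, with $h=f_x$ and
$\beta=|x|-\frac1m$ at the point $x$, and the set $K\cap\{0\}$, with $h=0$ and $\beta=-1$, satisfy the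
hypothesis of Theorem~\ref{thm:positive}.
\end{proof}

Part (i) is Theorem~\ref{thm:BS}.

\section{How large must such a counterexample be?}\label{sec:density}

The density $\operatorname{dens}K$ is the least cardinality of a dense subset of $K$. If it is
$\lambda$, then $K$ is covered by $\lambda$ small sets, and the tilting argument covers
$\mathcal A(K)$ by $\lambda$ nowhere dense sets. So if $\mathcal A(K)$ is residual in an open set, then
$\lambda$ nowhere dense sets cover a residual set, and the relevant cardinal is
$\mathrm{cov}(\mathcal M)$, the least number of nowhere dense sets that cover $\mathbb R$. By Baire's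
theorem it is uncountable.

A Polish space is a separable completely metrizable space; it is perfect if it has no isolated points.
We use that \emph{$\mathrm{cov}(\mathcal M)$ is the least number of nowhere dense sets covering $P$, for
every nonempty perfect Polish space $P$}. To see this, recall that $P$ contains a dense $G_\delta$ set
$G$ homeomorphic to $\omega^\omega$. A cover of $P$ by nowhere dense sets leaves on $G$ traces that are
nowhere dense in $G$, because $G$ is dense. Conversely, sets nowhere dense in $G$ are nowhere dense in
$P$, so a cover of $G$ by such sets becomes a cover of $P$ after adding the countably many nowhere dense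
sets whose union is $P\setminus G$; this does not change its cardinality, which is uncountable by Baire's
theorem. So the number is the same for $P$ and for $\omega^\omega$, and the case $P=\mathbb R$
identifies it.

\begin{theorem}\label{thm:density}
If $K\subset X$ is non-dentable and $\mathcal A(K)$ is residual in some nonempty open $V\subset X^*$,
then $\operatorname{dens}K\ge\mathrm{cov}(\mathcal M)$. The set $K$ of Theorem~\ref{thm:main} has
density exactly $2^{\aleph_0}$. So under the continuum hypothesis, or under Martin's axiom, it has the
least possible density among non-dentable sets $K$ for which $\mathcal A(K)$ is residual in a nonempty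
open set.
\end{theorem}

Since $\mathrm{cov}(\mathcal M)$ concerns separable spaces and $X^*$ need not be separable, we pass to a
separable closed subspace $Z\subset X^*$. A nowhere dense subset of $X^*$ may contain all of $Z$, so $Z$
has to be built so that it contains enough directions in which to tilt and meets the given dense open
sets densely.

\begin{proof}
Let all slices of $K$ have diameter at least $\delta>0$, and let $G_n\subset V$, $n\ge1$, be open and
dense in $V$ with $\bigcap_nG_n\subset\mathcal A(K)$.

\emph{The subspace $Z$.} Pick $v\in V\setminus\{0\}$ and let $C_0=\mathbb Qv$. Inductively choose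
countable $\mathbb Q$-linear subspaces $C_0\subset C_1\subset\cdots$ of $X^*$ such that
\begin{enumerate}
\item[(1)] for all $c\in C_k\cap V$ and $n,j\ge1$, $C_{k+1}$ contains an element of $G_n$ at distance
less than $1/j$ from $c$;
\item[(2)] for all $c\in C_k\setminus\{0\}$ and $j\ge1$, $C_{k+1}$ contains some $y$ with $\|y\|=1$ and
$y(w_1)-y(w_2)>\delta/2$ for some $w_1,w_2\in S(K,c,1/j)$.
\end{enumerate}
This is possible: each step requires countably many new elements. Those in (1) exist because $G_n$ is
dense in $V$. For (2), the slice $S(K,c,1/j)$ has diameter greater than $\delta/2$, and $y$ comes from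
the Hahn--Banach theorem. Let $C=\bigcup_kC_k$ and $Z=\overline C$. As the closure of a countable
$\mathbb Q$-linear space, $Z$ is a separable closed linear subspace of $X^*$. The set $Z\cap V$ is open
in $Z$ and contains $v\neq0$, so it is a nonempty perfect Polish space. Since $V$ is open, $C\cap V$ is
dense in $Z\cap V$, and then (1) shows that $G_n\cap Z$ is open and dense in $Z\cap V$.

\emph{The cover.} Let $\lambda=\operatorname{dens}K$. It is infinite, since $K$ is convex and has more
than one point. Cover $K$ by nonempty sets $D_i\subset K$, $i<\lambda$, of diameter at most $\delta/6$,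
and put
\[
F_i=\{z\in Z\cap V:\ \sup_{D_i}z=\sigma_K(z)\},
\]
a relatively closed subset of $Z\cap V$. We show that $F_i$ is nowhere dense in $Z\cap V$. Let
$O\subset Z\cap V$ be nonempty and open in $Z$. Take a nonzero $c\in C\cap O$, and $t>0$ such that
$c+ty\in O$ for all $y\in Z$ of norm $1$. Choose $j$ with $1/j\le t\delta/6$, and take $y,w_1,w_2$ from
(2) for $c$ and $j$; then $y\in C\subset Z$. Since
$y(w_1)-y(w_2)>\delta/2=\frac\delta6+2\cdot\frac\delta6$, Lemma~\ref{lem:tilt} applies with $y^*=c$,
$g=y$, $D=D_i$, $\varepsilon=\kappa=\delta/6$, $\alpha=1/j$ and $\tau=t$. It gives $y'\in\{y,-y\}$ with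
$\sup_{D_i}(c+ty')<\sigma_K(c+ty')$. Thus $c+ty'\in O\setminus F_i$, and the closed set $F_i$ does not
contain $O$.

Every $z\in Z\cap\bigcap_nG_n$ attains its supremum at a point of some $D_i$, so $z\in F_i$. Hence
$Z\cap V$ is covered by the $\lambda$ nowhere dense sets $F_i$ together with the countably many nowhere
dense sets $(Z\cap V)\setminus G_n$. Since $\lambda$ is infinite, it follows that
$\lambda\ge\mathrm{cov}(\mathcal M)$.

\emph{The density of the example.} For every infinite $\alpha<\omega_1$ the set $\omega^\alpha$ has
cardinality $2^{\aleph_0}$, and for finite $\alpha$ it is countable. So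
$|T|=\aleph_1\cdot2^{\aleph_0}=2^{\aleph_0}$. Distinct points of $A$ are indicators of distinct sets, so
their distance is $1$, and $\operatorname{dens}K\ge|A|=2^{\aleph_0}$. Rational convex combinations of
elements of $A$ are dense in $K$, so $\operatorname{dens}K\le2^{\aleph_0}$. The last statement of the
theorem follows because $\mathrm{cov}(\mathcal M)=2^{\aleph_0}$ under either hypothesis: under the
continuum hypothesis since $\mathrm{cov}(\mathcal M)$ is uncountable and at most $2^{\aleph_0}$, and under
Martin's axiom by a standard fact.
\end{proof}

\begin{thebibliography}{9}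
\bibitem{NA} \emph{On Norm-Attaining Functionals},
\url{http://2nifoia.257.cz/manakin/bitstream/handle/10338.dmlcz/702113/ActaCarolinae_047-2006-2_2.pdf}
\end{thebibliography}

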